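\title{Solvability of Diophantine equations in subrings of $\mathbb{Q}$: boundaries of positive measure}

\begin{abstract}
For a set $W$ of primes, let $R_W$ be the subring of $\mathbb{Q}$ obtained by inverting the primes in $W$. For an integer polynomial $f$, the sets $W$ such that $f$ has a zero in $R_W$ form an open subset $\mathcal{A}(f)$ of Cantor space, and its boundary $\mathcal{B}(f)$ is nowhere dense. We show that $\mathcal{B}(f)$ can have positive fair-coin measure. Its measure can be arbitrarily close to $1$ but never equals $1$, and the values it takes are dense in $[0,1]$. The polynomials are built from the denominators of the multiples $mP$ of a point on the elliptic curve $y^2+y=x^3-x$. A solution in $R_W$ forces the index $m$ to be divisible by every prime outside $W$ that divides the $m$-th denominator, and with positive probability this forces infinitely many primes to divide $m$.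
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb{P}$ be the set of primes. For $W\subseteq\mathbb{P}$ let $R_W=\mathbb{Z}[\tfrac1p : p\in W]$; a rational number $x$ lies in $R_W$ exactly when $v_p(x)\ge 0$ for all primes $p\notin W$, where $v_p$ is the $p$-adic valuation. We identify a set of primes with its characteristic function, and so regard $W$ as a point of Cantor space $2^{\mathbb{P}}$ with the product topology. A basic open set $\mathcal{U}_\sigma$ is given by a finite binary string $\sigma$, which prescribes for each of the first few primes whether it lies in $W$. A \emph{product measure} on $2^{\mathbb{P}}$ is a probability measure $\nu$ under which the events $\{p\in W\}$ are independent. The fair-coin measure $\mu$ is the product measure with $\mu(p\in W)=\frac12$ for all $p$.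

For $f\in\mathbb{Z}[X_1,\dots,X_n]$ put
\[
\mathcal{A}(f)=\{W\subseteq\mathbb{P} : f \text{ has a zero in } R_W^n\}.
\]
This set is open, because a zero involves only finitely many denominators. Let $\mathcal{C}(f)$ be the interior of the complement of $\mathcal{A}(f)$, and let
\[
\mathcal{B}(f)=2^{\mathbb{P}}\setminus(\mathcal{A}(f)\cup\mathcal{C}(f))
\]
be the boundary of $\mathcal{A}(f)$. The three sets sort the rings $R_W$ by how the solvability of $f=0$ is decided. For $W\in\mathcal{A}(f)$, finitely many primes of $W$ already produce a zero. For $W\in\mathcal{C}(f)$, finitely many bits of $W$ already exclude one. For $W\in\mathcal{B}(f)$ there is no zero, but no finite part of $W$ excludes one. The set $\mathcal{B}(f)$ is closed, and it is nowhere dense: an open subset of $\mathcal{B}(f)$ misses $\mathcal{A}(f)$, hence lies in $\mathcal{C}(f)$, hence is empty. So $\mathcal{B}(f)$ is meager. A meager set need not be null, and the following question is posed in \cite{problem}.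

\begin{quote}
\emph{Is there a polynomial $f$ with $\mu(\mathcal{B}(f))>0$?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:one}
There is a polynomial $f$ such that $\mathcal{A}(f)$ is dense in $2^{\mathbb{P}}$ \textup{(}so $\mathcal{C}(f)=\emptyset$ and $\mathcal{B}(f)=2^{\mathbb{P}}\setminus\mathcal{A}(f)$\textup{)} and $\mu(\mathcal{B}(f))>0$. The same $f$ satisfies $\nu(\mathcal{B}(f))>0$ for every product measure $\nu$ on $2^{\mathbb{P}}$ with $\sup_p\nu(p\in W)<1$.
\end{theorem}

\begin{theorem}\label{thm:two}
\begin{enumerate}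
\item[(a)] For every $\varepsilon>0$ there is $f$ with $\mathcal{A}(f)$ dense and $\mu(\mathcal{A}(f))<\varepsilon$, so that $\mu(\mathcal{B}(f))>1-\varepsilon$. The analogue holds for every product measure $\nu$ with $\sup_p\nu(p\in W)<1$.
\item[(b)] No $f$ has $\mu(\mathcal{B}(f))=1$. Hence $\sup_f\mu(\mathcal{B}(f))=1$, and the supremum is not attained.
\item[(c)] The set of values $\mu(\mathcal{B}(f))$ is dense in $[0,1]$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:supports} explains what such a polynomial must achieve. Section~\ref{sec:curve} collects the arithmetic of the denominators on the elliptic curve, Section~\ref{sec:pairs} isolates the condition that drives the construction and works a small case, and Section~\ref{sec:poly} writes the condition as a polynomial equation. Sections~\ref{sec:process} and~\ref{sec:proofs} contain the probability estimate and the proofs of the theorems.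

\section{Supports of rational zeros}\label{sec:supports}

For $x\in\mathbb{Q}^n$ let the \emph{support} $F(x)$ be the finite set of primes that divide the denominator of some coordinate. Then $x\in R_W^n$ if and only if $F(x)\subseteq W$, so $\mathcal{A}(f)$ is the union of the sets $\{W : W\supseteq F(x)\}$ over the rational zeros $x$ of $f$. In particular $\mathcal{A}(f)$ is closed under passing to supersets.

\begin{lemma}\label{lem:cofinite}
The set $\mathcal{A}(f)$ is dense if and only if $\mathbb{P}\setminus G\in\mathcal{A}(f)$ for every finite $G\subseteq\mathbb{P}$.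
\end{lemma}

\begin{proof}
If $\mathcal{A}(f)$ is dense, the open set $\{V : V\cap G=\emptyset\}$ contains some $V\in\mathcal{A}(f)$, and $\mathbb{P}\setminus G\supseteq V$. Conversely, given $\sigma$, let $G$ be the finite set of primes that $\sigma$ excludes from $W$; then $\mathbb{P}\setminus G\in\mathcal{U}_\sigma$.
\end{proof}

\begin{example}\label{ex:clopen}
Let $F$ be a finite set of primes with product $N_F$. The polynomial $N_FY-1$ has a zero in $R_W$ if and only if $F\subseteq W$. Here $\mathcal{A}$ is clopen and $\mathcal{B}$ is empty.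
\end{example}

\begin{example}\label{ex:unit}
Let $f=(XY-1)^2+\bigl((X^2-1)T-1-S_1^2-S_2^2-S_3^2-S_4^2\bigr)^2$. Since $R_W\subset\mathbb{R}$, a zero of $f$ is a common zero of the two squared expressions. The first makes $X$ a unit and the second forces $X^2\ne1$, so there is no zero in $R_\emptyset=\mathbb{Z}$. If $p\in W$, take $X=p$, $Y=1/p$, $T=1$, and write $p^2-2$ as a sum of four integer squares by Lagrange's theorem. Thus $\mathcal{A}(f)=\{W\neq\emptyset\}$ and $\mathcal{B}(f)=\{\emptyset\}$, a null set.
\end{example}

The second example suggests that boundaries are always null, for the following reason. Suppose $\mathcal{A}(f)$ is dense. By Lemma~\ref{lem:cofinite} we can choose rational zeros one after another, each with support disjoint from the earlier supports. For pairwise disjoint supports $F_1,F_2,\dots$ the events $\{W\supseteq F_i\}$ are independent, so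
\[
\mu(\mathcal{B}(f))\le\prod_{i\ge1}\bigl(1-2^{-|F_i|}\bigr).
\]
A random $W$ has infinitely many independent chances to enter $\mathcal{A}(f)$, and the product vanishes unless $\sum_i 2^{-|F_i|}<\infty$. In Example~\ref{ex:unit} one may take $F_i=\{p_i\}$ with $p_i$ the $i$-th prime. A polynomial as in Theorem~\ref{thm:one} must therefore have rational zeros avoiding any finite set of primes, while the zeros that avoid many primes must have many other primes in their denominators. We need an equation whose rational solutions are all known and whose denominators provably have many prime factors. An elliptic curve with $E(\mathbb{Q})=\mathbb{Z}P$ meets the first demand. For the second, the denominator $d_m$ of $mP$ has a prime factor of its own for almost every divisor of $m$. This helps only if $m$ has many divisors, and the main device of the paper is an equation that feeds the prime factors of $d_m$ back into the index $m$.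

\section{Denominators on the curve $y^2+y=x^3-x$}\label{sec:curve}

Let $E$ be the elliptic curve $y^2+y=x^3-x$, with point at infinity $O$. It is the curve 37A1, its discriminant is $37$, and $E(\mathbb{Q})=\mathbb{Z}P$ is infinite cyclic with $P=(0,0)$; see the tables in \cite{Cremona} and \cite{LMFDB}. Since $v_p(37)<12$, the equation is minimal at every prime $p$. Negation is $-(x,y)=(x,-1-y)$.

Let $(x,y)\in E(\mathbb{Q}_p)$. If $v_p(x)<0$, then $v_p(y^2+y)=v_p(x^3-x)=3v_p(x)<0$, which forces $v_p(y)<0$ and $2v_p(y)=3v_p(x)$; so $v_p(x)=-2k$ and $v_p(y)=-3k$ with $k\ge1$. If $v_p(x)\ge0$, then $v_p(y^2+y)\ge0$ and so $v_p(y)\ge0$. Hence for $n\ge1$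
\[
nP=\Bigl(\frac{a_n}{d_n^2},\frac{b_n}{d_n^3}\Bigr),\qquad a_n,b_n,d_n\in\mathbb{Z},\quad d_n\ge1,\quad \gcd(a_n,d_n)=1,
\]
and $-nP$ has the same $x$-coordinate. The integers satisfy
\begin{equation}\label{eq:homog}
b_n^2+b_nd_n^3=a_n^3-a_nd_n^4 .
\end{equation}

The first multiples are found by hand. Write $nP=(x_n,y_n)$. The line through $P$ and $nP$ is $y=\lambda_nx$, where $\lambda_n=y_n/x_n$ for $n\ge2$ and $\lambda_1=-1$ is the slope of the tangent at $P$. Substituting into the equation of $E$ gives $x\bigl(x^2-\lambda_n^2x-(1+\lambda_n)\bigr)=0$. The three roots are $0$, $x_n$ and $x_{n+1}$, and the third intersection point is $-(n+1)P$. Therefore $x_{n+1}=\lambda_n^2-x_n$ and $y_{n+1}=-1-\lambda_nx_{n+1}$, which yields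
\[
\begin{array}{c|cccccccccc}
n&1&2&3&4&5&6&7&8&9&10\\ \hline
x_n&0&1&-1&2&\frac14&6&-\frac59&\frac{21}{25}&-\frac{20}{49}&\frac{161}{16}\\[3pt]
y_n&0&0&-1&-3&-\frac58&14&\frac{8}{27}&-\frac{69}{125}&-\frac{435}{343}&-\frac{2065}{64}\\[3pt]
\lambda_n&-1&0&1&-\frac32&-\frac52&\frac73&-\frac{8}{15}&-\frac{23}{35}&\frac{87}{28}&\\[3pt]
d_n&1&1&1&1&2&1&3&5&7&4
\end{array}
\]
One more value will be useful. The tangent at $7P$ has slope $(3x_7^2-1)/(2y_7+1)=-\frac{2}{43}$, so $x_{14}=\frac{4}{43^2}-2x_7=\frac{18526}{129^2}$, a reduced fraction, and $d_{14}=129=3\cdot43$.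

\subsection*{Valuations of the denominators}

Fix a prime $p$. We recall the facts on the formal group that we use. Let
\[
E_1(\mathbb{Q}_p)=\{O\}\cup\{(x,y)\in E(\mathbb{Q}_p) : v_p(x)<0\}.
\]
These are the points that reduce to $O$ modulo $p$. They form a subgroup of finite index in $E(\mathbb{Q}_p)$, and $z=-x/y$, $z(O)=0$, is an isomorphism from $E_1(\mathbb{Q}_p)$ onto the formal group $\hat E(p\mathbb{Z}_p)$ \cite[VII.2.1, VII.2.2, VII.6.2]{AEC}. Concretely, for each $k\ge1$ there is a power series $[k](Z)=kZ+O(Z^2)$ with coefficients in $\mathbb{Z}_p$ such that $z(kQ)=[k](z(Q))$ for $Q\in E_1(\mathbb{Q}_p)$. Moreover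
\[
[p](Z)=p\,\phi(Z)+\psi(Z^p)
\]
with $\phi,\psi\in\mathbb{Z}_p[[Z]]$, $\phi(Z)=Z+O(Z^2)$ and $\psi(0)=0$ \cite[IV.4.4]{AEC}. We have $nP\in E_1(\mathbb{Q}_p)$ if and only if $p\mid d_n$, and then $v_p(z(nP))=-2v_p(d_n)+3v_p(d_n)=v_p(d_n)$.

\begin{lemma}\label{lem:val}
For every prime $p$ there is an integer $r_p\ge1$ such that, for all $n\ge1$, $p\mid d_n$ if and only if $r_p\mid n$. If $p\mid d_n$, then
\begin{equation}\label{eq:val}
v_p(d_{kn})=v_p(d_n)+v_p(k)\qquad\text{for all }k\ge1 .
\end{equation}
\end{lemma}

\begin{proof}
The integers $n$ with $nP\in E_1(\mathbb{Q}_p)$ form a subgroup of $\mathbb{Z}$, which is nonzero because $E_1(\mathbb{Q}_p)$ has finite index; call it $r_p\mathbb{Z}$.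

Let $p\mid d_n$, $z=z(nP)$ and $v=v_p(z)=v_p(d_n)\ge1$. Two cases of \eqref{eq:val} can be read off from the power series.
\begin{enumerate}
\item[(A)] If $p\nmid k$, then $v_p(kz)=v$ and the higher terms of $[k](z)$ have valuation at least $2v>v$. So $v_p(d_{kn})=v$.
\item[(B)] If $(p-1)v\ge2$, then $v_p(p\,\phi(z))=v+1$ and $v_p(\psi(z^p))\ge pv\ge v+2$. So $v_p(d_{pn})=v+1$.
\end{enumerate}
For odd $p$ the condition in (B) always holds; write $k=p^sk'$ with $p\nmid k'$, apply (B) $s$ times and then (A). For $p=2$, (B) does not cover $v=1$, and we use the table: $r_2=5$, $v_2(d_5)=1$ and $v_2(d_{10})=2$. Starting from $d_{10}$, (B) gives $v_2(d_{5\cdot2^s})=1+s$ for all $s\ge1$, and this also holds for $s=0$. Then (A) gives $v_2(d_{5i})=1+v_2(i)$ for all $i\ge1$, and \eqref{eq:val} follows on writing $n=5i$.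
\end{proof}

We call $r_p$ the \emph{rank} of $p$. From the computed values, $r_2=5$, $r_3=7$, $r_5=8$, $r_7=9$, and $r_{43}=14$ because $43$ divides $d_{14}$ but not $d_1,d_2,d_7$.

\subsection*{Primitive divisors}

A prime of rank $j$ divides $d_j$ and no earlier denominator; it is a \emph{primitive divisor} of $d_j$. Let $\mathcal{N}$ be the set of $j\ge1$ that are not the rank of any prime. The table shows $1,2,3,4,6,10\in\mathcal{N}$.

\begin{proposition}[Silverman \cite{Sil88}]\label{prop:prim}
The set $\mathcal{N}$ is finite.
\end{proposition}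

The proof compares sizes: $\log d_j$ grows like a constant times $j^2$, and without a primitive divisor $d_j$ would have to be assembled from the much smaller $d_{j/\ell}$.

\begin{proof}
Let $h_x(nP)=\log\max(|a_n|,d_n^2)$ be the logarithmic height of $x(nP)$. The canonical height $\hat h$ on $E(\mathbb{Q})$ satisfies $h_x=2\hat h+O(1)$, $\hat h(nQ)=n^2\hat h(Q)$, and $\hat h(Q)>0$ for $Q$ of infinite order \cite{AEC}. With $\eta=\hat h(P)>0$ we get $h_x(nP)=2\eta n^2+O(1)$, so there is $c\ge0$ with $\log d_n\le\eta n^2+c$ for all $n$.

The matching lower bound is Siegel's theorem, in the form that on a curve $Y^2=X^3+AX+B$ with integer coefficients the numerator $\alpha$ and denominator $\delta$ of the $X$-coordinate of a rational point satisfy $\log|\alpha|/\log\delta\to1$ as the height tends to infinity \cite[IX \S3, Example~3.3]{AEC}. The substitution $X=4x$, $Y=8y+4$ turns $E$ into $Y^2=X^3-16X+16$, and the reduced numerator and denominator of $4a_n/d_n^2$ differ from $a_n$ and $d_n^2$ by a factor $1$ or $4$. Hence $\log|a_n|/\log d_n^2\to1$, so $\log d_n^2\sim h_x(nP)$ and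 $\log d_n\sim\eta n^2$.

Let $j\ge2$ lie in $\mathcal{N}$ and let $p\mid d_j$. Then $r_p$ divides $j$ and differs from $j$, so $r_p\mid j/\ell$ for some prime $\ell\mid j$. By \eqref{eq:val}, $v_p(d_j)=v_p(d_{j/\ell})+v_p(\ell)\le v_p(d_{j/\ell})+v_p(j)$. Thus $d_j$ divides $j\prod_{\ell\mid j}d_{j/\ell}$. Since $j$ has at most $\log_2j$ prime factors and $\sum_\ell\ell^{-2}\le\frac14+\sum_{i\ge3}\frac1{i(i-1)}=\frac34$,
\[
\log d_j\le\log j+\sum_{\ell\mid j}\Bigl(\frac{\eta j^2}{\ell^2}+c\Bigr)\le\frac34\,\eta j^2+\log j+c\log_2j .
\]
This contradicts $\log d_j\sim\eta j^2$ once $j$ is large.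
\end{proof}

For each $j\notin\mathcal{N}$ fix a prime $\pi_j$ of rank $j$. The primes $\pi_j$ are pairwise distinct, since their ranks are. We do not determine $|\mathcal{N}|$; only its finiteness is used.

\section{Admissible pairs}\label{sec:pairs}

An equation over $R_W$ can speak about a point $mP$ and, up to a unit of $R_W$, about its denominator, but it has no direct access to the index $m$. Formula \eqref{eq:val} provides indirect access: if $r_p\mid m$, then $p$ divides $m/r_p$ exactly when $v_p(d_m)$ exceeds the least positive value $v_p(d_{r_p})$. To certify an excess at all primes $p\notin W$ at once, we compare $d_m$ with a second denominator and require $d_m=d_n^2$ up to a unit. Alone, this has the solution $n=m=1$, so we also require a fixed integer $D$, the seed, to divide $d_n$.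

From now on $S$ is a finite set of $K$ primes and $D=\prod_{q\in S}q$. A pair $(n,m)$ of positive integers is \emph{$D$-admissible for $W$} if
\begin{equation}\label{eq:adm}
v_p(d_m)=2v_p(d_n)\quad\text{and}\quad v_p(d_n)\ge v_p(D)\qquad\text{for all primes }p\notin W .
\end{equation}

\begin{example}\label{ex:small}
For $D=2$ the pair $(5,10)$ is admissible for every $W$, since $d_5=2$ and $d_{10}=4$. This seed is too small to force anything.

Now let $D=6$, let $2,3\notin W$, and let $(n,m)$ be admissible. Then $v_2(d_m)=2v_2(d_n)\ge2>v_2(d_5)$, so \eqref{eq:val} gives $10\mid m$. Likewise $v_3(d_m)\ge2>v_3(d_7)$ gives $21\mid m$. Thus $210\mid m$. In particular $14\mid m$, so $43\mid d_m$, and $W$ faces an alternative. Either $43\in W$, or $v_{43}(d_m)$ is even and positive, hence larger than $v_{43}(d_{14})=1$, and then $43\mid m$. In the second case $210\cdot43$ divides $m$. This number has $16$ divisors $j$ that do not divide $210$, and each such $j\notin\mathcal{N}$ presents the same alternative for the prime $\pi_j$. Every prime forced into $m$ doubles the number of known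 divisors, and the forcing ends only when $W$ contains all the primes currently on offer.

Excluding finitely many primes does no harm. For $W=\mathbb{P}\setminus\{2,3\}$ the pair $(35,\,35\cdot2\cdot3)$ is admissible. For $W=\mathbb{P}\setminus\{2,3,43\}$ take $n=70$, for which $d_n$ has valuations $2,1,1$ at $2,3,43$, and $m=70\cdot2^2\cdot3\cdot43$, for which \eqref{eq:val} doubles all three.
\end{example}

The two halves of the example are the two lemmas below.

\begin{lemma}\label{lem:exist}
For every finite $G\subseteq\mathbb{P}$ there is a $D$-admissible pair for $\mathbb{P}\setminus G$.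
\end{lemma}

\begin{proof}
Put $n=\prod_{p\in G}r_p$ and $m=n\prod_{p\in G}p^{v_p(d_n)}$. For $p\in G$ we have $v_p(d_n)\ge1\ge v_p(D)$, because $r_p\mid n$ and $D$ is squarefree, and \eqref{eq:val} gives $v_p(d_m)=v_p(d_n)+v_p(m/n)=2v_p(d_n)$.
\end{proof}

\begin{lemma}\label{lem:force}
Let $(n,m)$ be $D$-admissible for $W$. Then
\begin{enumerate}
\item[(i)] every prime $p\notin W$ with $r_p\mid m$ divides $m$;
\item[(ii)] every prime $q\in S\setminus W$ divides $m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $r_p\mid m$, we have $0<v_p(d_m)=2v_p(d_n)$. So $p\mid d_n$ and $r_p\mid n$, and \eqref{eq:val} gives $v_p(d_n)\ge v_p(d_{r_p})$. Therefore $v_p(d_m)>v_p(d_{r_p})$. By \eqref{eq:val} the difference is $v_p(m/r_p)$, so $p\mid m$.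

(ii) Here $v_q(d_m)=2v_q(d_n)\ge2v_q(D)=2$, so $r_q\mid m$ and (i) applies.
\end{proof}

\section{The polynomials $f_D$}\label{sec:poly}

Consider the following system in the fifteen variables $d,a,b,u,w,a',b',u',w',t,t',s_1,\dots,s_4$:
\begin{align}
b^2+bd^3&=a^3-ad^4, & ua+wd&=1,\label{eq:first}\\
b'^2+b'd^6&=a'^3-a'd^8, & u'a'+w'd&=1,\label{eq:second}\\
d&=Dt, & dt'&=1+s_1^2+s_2^2+s_3^2+s_4^2.\label{eq:third}
\end{align}
Line \eqref{eq:first} says that $(a/d^2,b/d^3)$ is a point of $E$ in lowest terms over $R_W$, and line \eqref{eq:second} says the same with $d^2$ in place of $d$. Let $f_D$ be the sum of the squares of the six differences (left side minus right side). As in Example~\ref{ex:unit}, the zeros of $f_D$ in $R_W$ are the solutions of the system in $R_W$.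

\begin{lemma}\label{lem:encode}
$W\in\mathcal{A}(f_D)$ if and only if there is a $D$-admissible pair for $W$.
\end{lemma}

\begin{proof}
Suppose the system has a solution in $R_W$. The last equation gives $d\neq0$. Dividing the first equations of \eqref{eq:first} and \eqref{eq:second} by $d^6$ and $d^{12}$ shows that $(a/d^2,b/d^3)$ and $(a'/d^4,b'/d^6)$ are affine rational points of $E$. Since $E(\mathbb{Q})=\mathbb{Z}P$, they equal $\pm nP$ and $\pm mP$ for some $n,m\ge1$, so $a/d^2=a_n/d_n^2$ and $a'/d^4=a_m/d_m^2$. Let $p\notin W$ and $k=v_p(d)$; all variables have nonnegative valuation at $p$. If $k=0$, both $x$-coordinates are $p$-integral and $v_p(d_n)=v_p(d_m)=0$. If $k>0$, the two linear equations force $v_p(a)=v_p(a')=0$, so the $x$-coordinates have valuations $-2k$ and $-4k$, and $v_p(d_n)=k$, $v_p(d_m)=2k$. In both cases $v_p(d_m)=2v_p(d_n)$ and $v_p(d_n)=v_p(d)\ge v_p(D)$, the inequality coming from $d=Dt$.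

Conversely, let $(n,m)$ be admissible. Put $d=d_n$, $a=a_n$, $b=b_n$. Line \eqref{eq:first} is solved by \eqref{eq:homog} and $\gcd(a_n,d_n)=1$. In \eqref{eq:third}, $t=d_n/D$ lies in $R_W$ by \eqref{eq:adm}, and we take $t'=1$ and write $d_n-1\ge0$ as a sum of four squares. By \eqref{eq:adm}, $\theta=d_m/d_n^2$ is a unit of $R_W$. Put $a'=a_m\theta^{-2}$ and $b'=b_m\theta^{-3}$. Multiplying \eqref{eq:homog} for the index $m$ by $\theta^{-6}$ gives
\[
b'^2+b'(d_m/\theta)^3=a'^3-a'(d_m/\theta)^4,
\]
and $d_m/\theta=d^2$. Finally, choose integers $\alpha,\delta$ with $\alpha a_m+\delta d_m=1$; then $u'=\alpha\theta^2$ and $w'=\delta\theta d$ satisfy $u'a'+w'd=1$.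
\end{proof}

\begin{remark}
Without the last equation the system has the integer solution $d=t=0$, $a=b=u=a'=b'=u'=1$. Without line \eqref{eq:second} it has the integer solution coming from $nP$ with $n=\prod_{q\in S}r_q$. The hypothesis $E(\mathbb{Q})=\mathbb{Z}P$ is used only in Lemma~\ref{lem:encode}, to name every rational point by an index.
\end{remark}

Lemmas~\ref{lem:cofinite}, \ref{lem:exist} and~\ref{lem:encode} together give the topological half of both theorems.

\begin{proposition}\label{prop:dense}
The set $\mathcal{A}(f_D)$ is dense. Hence $\mathcal{C}(f_D)=\emptyset$ and $\mathcal{B}(f_D)=2^{\mathbb{P}}\setminus\mathcal{A}(f_D)$.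
\end{proposition}

\section{The forcing process}\label{sec:process}

It remains to bound the measure of $\mathcal{A}(f_D)$. The index $m$ depends on the unknown solution, so we replace it by divisors of $m$ that are determined by $W$ alone. Example~\ref{ex:small} also used that the ranks $r_q$ divide $m$. We now discard this and keep only squarefree divisors, whose divisors are easy to count; a larger seed makes up for the loss. For $W\subseteq\mathbb{P}$ define
\[
m_0=\prod_{q\in S\setminus W}q,\qquad
m_{i+1}=m_i\cdot\prod\bigl\{\pi_j : j\mid m_i,\ j\notin\mathcal{N},\ \pi_j\notin W,\ \pi_j\nmid m_i\bigr\}.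
\]
Each $m_i$ is squarefree and $m_i\mid m_{i+1}$. By induction, $m_i$ takes finitely many values and depends on finitely many coordinates of $W$. The process \emph{stops at $i$} if $i$ is the least index with $m_{i+1}=m_i$, and it \emph{stops} if it stops at some $i$.

\begin{lemma}\label{lem:stops}
If $W\in\mathcal{A}(f_D)$, the process stops.
\end{lemma}

\begin{proof}
Let $(n,m)$ be admissible for $W$. We show $m_i\mid m$ for all $i$. For $i=0$ this is Lemma~\ref{lem:force}(ii). If $m_i\mid m$ and $\pi_j$ is one of the primes added at step $i$, then $\pi_j\notin W$ and $r_{\pi_j}=j$ divides $m$, so $\pi_j\mid m$ by Lemma~\ref{lem:force}(i). Thus every prime factor of the squarefree integer $m_{i+1}$ divides $m$. A strictly increasing sequence of divisors of $m$ is finite, so the process stops.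
\end{proof}

Let $\nu$ be a product measure and $0<\beta<1$ a number with $\nu(p\in W)\le\beta$ for all $p$; for $\mu$ take $\beta=\frac12$. Let $\omega(N)$ be the number of prime factors of $N$, and put
\[
\gamma(x)=2^{x-1}-K-|\mathcal{N}| .
\]
For integers $x\ge1$ we have $\gamma(x+1)-\gamma(x)=2^{x-1}\ge1$, so $\gamma(x+i)\ge\gamma(x)+i$.

To stop at $i$, the set $W$ must contain many primes $\pi_j$ with $j\mid m_i$. The difficulty is that the history of the process already carries information on some of them: the primes of $S$, and the $\pi_j$ with $j\mid m_{i-1}$, have been inspected. We therefore count only the divisors $j$ that are new at stage $i$; they make up at least half of all divisors.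

\begin{lemma}\label{lem:prob}
Let $i\ge0$, let $n_0<n_1<\dots<n_i$ be integers with $k=\omega(n_0)\ge1$, and let $\mathcal{E}$ be the event $\{m_0=n_0,\dots,m_i=n_i\}$. Then
\[
\nu\bigl(\mathcal{E}\cap\{m_{i+1}=m_i\}\bigr)\le\beta^{\gamma(k)+i}\,\nu(\mathcal{E}).
\]
\end{lemma}

\begin{proof}
We may assume $\mathcal{E}\ne\emptyset$. Then the $n_s$ are squarefree, $n_0\mid n_1\mid\dots\mid n_i$, and $\omega(n_i)\ge k+i$. Call a divisor $j$ of $n_i$ \emph{new} if $i=0$, or if $i\ge1$ and $j\nmid n_{i-1}$. Let $T$ be the union of $S$ and the set of $\pi_j$ with $j\mid n_i$, $j\notin\mathcal{N}$, $j$ not new.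

The event $\mathcal{E}$ depends only on $W\cap T$. Indeed $m_0$ is determined by $W\cap S$, and for $s<i$, once $m_s=n_s$, the value $m_{s+1}$ is determined by which $\pi_j$ with $j\mid n_s$ lie in $W$; these $j$ divide $n_{i-1}$. The same description shows that every prime factor of $n_i$ lies in $T$.

Let $J$ be the set of new divisors $j$ with $j\notin\mathcal{N}$ and $\pi_j\notin S$. The primes $\pi_j$ with $j\in J$ are distinct and lie outside $T$. So they do not divide $n_i$, and their membership in $W$ is independent of $\mathcal{E}$. On $\mathcal{E}$, a prime $\pi_j\notin W$ with $j\in J$ would be added at step $i$; hence $m_{i+1}=m_i$ forces $\pi_j\in W$ for all $j\in J$. This gives the bound $\beta^{|J|}\nu(\mathcal{E})$.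

The number of new divisors is $2^{\omega(n_0)}$ if $i=0$ and $2^{\omega(n_i)}-2^{\omega(n_{i-1})}$ if $i\ge1$, so it is at least $2^{\omega(n_i)-1}$. At most $|\mathcal{N}|$ of them lie in $\mathcal{N}$, and at most $K$ have $\pi_j\in S$. Hence $|J|\ge\gamma(\omega(n_i))\ge\gamma(k+i)\ge\gamma(k)+i$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Lemma~\ref{lem:prob} is useful when $\gamma(\omega(m_0))$ is positive, that is, when enough seed primes lie outside $W$. For Theorem~\ref{thm:one} we consider only the event that all of them do. For Theorem~\ref{thm:two}(a) we use that a fixed proportion of them do with high probability.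

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Choose $K\ge1$ with $\gamma(K)=2^{K-1}-K-|\mathcal{N}|\ge1$, let $S$ be the set of the first $K$ primes, and let $f=f_D$. This choice does not involve any measure. By Proposition~\ref{prop:dense}, $\mathcal{A}(f)$ is dense and $\mathcal{B}(f)$ is its complement.

Let $\nu$ and $\beta$ be as in Section~\ref{sec:process}. Let $\mathcal{G}_i$ be the event that $S\cap W=\emptyset$ and $m_0<m_1<\dots<m_i$. Then $\nu(\mathcal{G}_0)\ge(1-\beta)^K$. The event $\mathcal{G}_i$ is a finite disjoint union of events $\mathcal{E}$ as in Lemma~\ref{lem:prob}, all with $n_0=D$ and $k=K$. Summing the lemma over them gives $\nu(\mathcal{G}_i\setminus\mathcal{G}_{i+1})\le\beta^{1+i}\nu(\mathcal{G}_i)$. The $\mathcal{G}_i$ decrease, so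
\[
\nu\Bigl(\bigcap_{i\ge0}\mathcal{G}_i\Bigr)\ge(1-\beta)^K\prod_{i\ge0}\bigl(1-\beta^{1+i}\bigr)>0,
\]
where the product is positive because its factors are positive and $\sum_i\beta^{1+i}<\infty$. On $\bigcap_i\mathcal{G}_i$ the process never stops, so this set lies in $\mathcal{B}(f)$ by Lemma~\ref{lem:stops}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
(a) Let $\nu$ and $\beta$ be as before, let $S$ be a set of $K$ primes, and put $k_0=\lceil(1-\beta)K/2\rceil\ge1$. The random variable $\omega(m_0)=|S\setminus W|$ is a sum of $K$ independent indicators, with mean at least $(1-\beta)K$ and variance at most $K/4$. If the integer $\omega(m_0)$ is less than $k_0$, it is less than $(1-\beta)K/2$ and so falls short of its mean by more than $(1-\beta)K/2$. Chebyshev's inequality gives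
\[
\nu\bigl(\omega(m_0)<k_0\bigr)\le\frac{K/4}{(1-\beta)^2K^2/4}=\frac1{(1-\beta)^2K}.
\]
For fixed $i$, the event that $\omega(m_0)\ge k_0$ and the process stops at $i$ is the union of the sets $\mathcal{E}\cap\{m_{i+1}=m_i\}$ over pairwise disjoint events $\mathcal{E}$ as in Lemma~\ref{lem:prob} with $k\ge k_0$. As $\gamma(k)\ge\gamma(k_0)$, its measure is at most $\beta^{\gamma(k_0)+i}$. Summing over $i$ and using Lemma~\ref{lem:stops},
\[
\nu(\mathcal{A}(f_D))\le\frac1{(1-\beta)^2K}+\frac{\beta^{\gamma(k_0)}}{1-\beta}.
\]
Since $\gamma(k_0)\ge2^{(1-\beta)K/2-1}-K-|\mathcal{N}|\to\infty$ as $K\to\infty$, the right side is less than $\varepsilon$ for large $K$. The set $\mathcal{A}(f_D)$ is dense by Proposition~\ref{prop:dense}.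

(b) Suppose $\mu(\mathcal{B}(f))=1$. The open set $\mathcal{A}(f)$ is disjoint from $\mathcal{B}(f)$, hence null. Every nonempty open set has positive $\mu$-measure, so $\mathcal{A}(f)=\emptyset$. Then $\mathcal{C}(f)=2^{\mathbb{P}}$ and $\mathcal{B}(f)=\emptyset$, a contradiction. The statement on the supremum follows from (a).

(c) We enlarge the small dense set of (a) by a clopen set of prescribed dyadic measure. This clopen set must be of the form $\mathcal{A}(g)$, and so closed under supersets. Let $0\le i\le2^k$ and let $\mathbb{P}_k$ be the set of the first $k$ primes. List the subsets of $\mathbb{P}_k$ in order of nonincreasing size and let $\mathcal{F}$ consist of the first $i$ of them. A proper superset of a member of $\mathcal{F}$ within $\mathbb{P}_k$ is larger, so it comes earlier in the list and belongs to $\mathcal{F}$. Therefore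
\[
U=\{W : F\subseteq W\text{ for some }F\in\mathcal{F}\}=\{W : W\cap\mathbb{P}_k\in\mathcal{F}\},
\]
and $\mu(U)=i/2^k$. Let $g(Y)=\prod_{F\in\mathcal{F}}(N_FY-1)$, with $g=1$ if $\mathcal{F}=\emptyset$. By Example~\ref{ex:clopen}, $\mathcal{A}(g)=U$.

Given $\varepsilon>0$, take $f$ as in (a) for $\mu$, and let $h=f\cdot g(Y)$ with $Y$ a variable not occurring in $f$. Since $R_W$ is a domain, $\mathcal{A}(h)=\mathcal{A}(f)\cup U$. This set is dense, so $\mathcal{B}(h)$ is its complement and
\[
1-\frac{i}{2^k}-\varepsilon<\mu(\mathcal{B}(h))\le1-\frac{i}{2^k}.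
\]
As $k$, $i$ and $\varepsilon$ are arbitrary, the values $\mu(\mathcal{B}(h))$ are dense in $[0,1]$.
\end{proof}

\begin{remark}
The hypothesis $\sup_p\nu(p\in W)<1$ cannot simply be dropped. No cofinite set $W=\mathbb{P}\setminus G$ lies in any $\mathcal{B}(f)$: if $W$ is in the closure of $\mathcal{A}(f)$, the neighborhood $\{V : V\cap G=\emptyset\}$ contains some $V\in\mathcal{A}(f)$, and $V\subseteq W$ gives $W\in\mathcal{A}(f)$. If $\sum_p\nu(p\notin W)<\infty$, then $W$ is cofinite $\nu$-almost surely by the Borel--Cantelli lemma, so $\nu(\mathcal{B}(f))=0$ for every $f$.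
\end{remark}

\begin{thebibliography}{9}

\bibitem{Cremona}
Cremona, \emph{Algorithms for Modular Elliptic Curves}, tables.

\bibitem{problem}
\emph{Definability and Decidability Problems in Number Theory}, \texttt{https://ems.press/content/serial-article-files/46652?nt=1}.

\bibitem{LMFDB}
LMFDB, elliptic curve 37.a1.

\bibitem{Sil88}
Silverman, J.\ Number Theory 30 (1988), 226--237.

\bibitem{AEC}
Silverman, \emph{The Arithmetic of Elliptic Curves}, 2nd ed.

\end{thebibliography}
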